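# Intervals concentrate energy best: time and band limiting on $\mathbb Z_N$ when $N_wN_t\le N$

## 1. The guess that intervals win, tested on small sets

A signal of length $N$ may be nonzero only at $N_t$ time instants, and we want as much of its energy as possible to lie in a given block of consecutive frequencies. Which instants should we pick? The first guess is: consecutive ones. A signal whose frequencies lie in a short block is, up to a modulation, slowly varying, so its large values should sit next to each other.

To test this we fix notation. Sequences $x\in\mathbb C^N$ are indexed by $\mathbb Z_N$, and $\hat x_w=N^{-1/2}\sum_{t}x_te^{-2\pi iwt/N}$, which is a unitary transform. For $T\subseteq\mathbb Z_N$ (times), $P_T$ keeps the entries $x_t$ with $t\in T$ and sets the others to $0$. For $W\subseteq\mathbb Z_N$ (frequencies), $P_W$ does the same to $\hat x$: $\widehat{P_Wx}_w=\hat x_w$ for $w\in W$ and $0$ otherwise. Both are orthogonal projections. If $x$ is supported on $T$, the fraction of its energy in $W$ is $\|P_Wx\|^2/\|x\|^2$, and the largest possible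 fraction is $\|P_WP_T\|^2$. An *interval* is a set of consecutive indices $\{b,b+1,\dots,b+k-1\}$ mod $N$; so $\{0,3\}$ is an interval in $\mathbb Z_4$. We write $n=N_w=|W|$ and $a=N_t=|T|$.

The guess appears in "Uncertainty Principles And Signal Recovery" (http://circuit.ucsd.edu/~massimo/ECE287C/Handouts_files/DohonoStark.pdf) in the following form.

**Conjecture.** If $W$ is an interval and $N_wN_t=N$, then $\|P_WP_T\|$ is maximized among all sets $T$ of fixed cardinality $N_t$ when $T$ is also an interval.

Since $(P_WP_T)^*(P_WP_T)=P_TP_WP_T$, the number $\|P_WP_T\|^2$ is the top eigenvalue of $P_TP_WP_T$, and also of $P_WP_TP_W$. On $T$, the first operator has the matrix entries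
$$(P_TP_WP_T)_{t,s}=\frac1N\sum_{w\in W}e^{2\pi iw(t-s)/N}.\tag{1}$$
Here are three cases by hand.

**One frequency.** If $n=1$, the matrix (1) has rank one and trace $a/N$. So every $T$ gives $a/N$: the guess is true, but intervals are not the only winners.

**Two frequencies.** Let $W=\{b,b+1\}$. In the orthonormal basis $N^{-1/2}e^{2\pi iwt/N}$, $w\in W$, the operator $P_WP_TP_W$ has diagonal entries $a/N$, and its off-diagonal entries are $\Sigma/N$ and its conjugate, where $\Sigma=\Sigma_T=\sum_{t\in T}e^{2\pi it/N}$. So
$$\|P_WP_T\|^2=\frac{a+|\Sigma_T|}N .$$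
We must choose $a$ of the $N$-th roots of unity with the longest sum. If $\Sigma_T=|\Sigma_T|e^{i\varphi}$, then $|\Sigma_T|=\sum_{t\in T}\cos(2\pi t/N-\varphi)$. This is at most the sum of the $a$ largest values of $\cos(2\pi t/N-\varphi)$, and these are taken at the $a$ points nearest in angle to $\varphi$. Such points can be chosen to form an interval $T'$ (at a tie, drop one of the two end points). So $|\Sigma_T|\le|\Sigma_{T'}|$, and intervals win. For instance, with $N=4$ and $a=2$, the interval $\{0,1\}$ gives $(2+\sqrt2)/4\approx0.854$, and $\{0,2\}$ gives $\frac12$.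

**Two times.** Let $T=\{t,t+d\}$, $n\ge2$, $2n\le N$, and put $m=N/n\ge2$. Replacing $d$ by $N-d$ if needed, let $1\le d\le N/2$. The matrix (1) is $2\times2$ with diagonal entries $n/N$ and off-diagonal entries of modulus $|D(d)|/N$, where $|D(d)|=|\sin(\pi d/m)|/\sin(\pi d/N)$ by the geometric sum. So $\|P_WP_T\|^2=(n+|D(d)|)/N$.

* For $1\le d\le m$, $|D(d)|$ is strictly decreasing in $d$ (this is Fact 1 below).
* For $m\le d\le N/2$ we have $\sin(\pi d/N)\ge 2d/N\ge2/n$, so $|D(d)|\le n/2$.
* For $d=1$ we have $|D(1)|\ge\frac{\sin(\pi/m)}{\pi/N}=n\,\frac{\sin(\pi/m)}{\pi/m}\ge\frac{2n}\pi>\frac n2$, because $\pi/m\le\pi/2$ and $\sin x/x$ decreases on $(0,\pi)$.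

So $d=1$ is the unique best choice. This little computation already has the shape of the general proof: points that are far apart interact at strength at most about $\frac12$ (as a fraction of $n$), and points placed side by side interact at strength at least $\frac2\pi\approx0.637$.

## 2. The theorem for $N_wN_t\le N$ and its continuous form

The guess is correct whenever $N_wN_t\le N$, so in particular the conjecture is true.

**Theorem.** Let $W\subset\mathbb Z_N$ be an interval with $|W|=n$, and let $1\le a\le N/n$ be an integer. Let $\lambda^*$ be the common value of $\|P_WP_I\|^2$ over intervals $I$ with $|I|=a$. Then: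

(a) $\|P_WP_T\|^2\le\lambda^*$ for every $T\subset\mathbb Z_N$ with $|T|=a$. (The conjecture is the case $na=N$.)

(b) If $n\ge2$ and $|T|=a$, then equality holds only if $T$ is an interval. (If $n=1$, every $T$ gives $a/N$.)

**Corollary (continuous version).** Let $W\subset\mathbb R$ be an interval and $T\subset\mathbb R$ measurable with $|W||T|\le1$. Then $\|P_WP_T\|\le\|P_WP_{[0,|T|]}\|$ on $L^2(\mathbb R)$.

In the Corollary, $P_T$ is multiplication by the indicator function $1_T$, and $P_W$ multiplies the Fourier transform $\hat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$ by $1_W$.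

The value $\|P_WP_I\|^2$ is the same for all intervals $I$ of size $a$, because (1) depends only on $t-s$. The case $n=1$ was settled above. **From now on $n\ge2$**, and $m:=N/n$, a real number with $a\le m$.

## 3. The real kernel, its period, and what signs mean

**Step 1: remove the phases.** The purpose is to replace the complex matrix (1) by a real one. Let $W=\{b,\dots,b+n-1\}$ and, for integers $j$,
$$k(j)=\frac1n\sum_{w=0}^{n-1}\cos\Big(\frac{2\pi(w-\frac{n-1}2)j}N\Big),\qquad\text{so}\qquad k(j)=\frac{\sin(\pi j/m)}{n\sin(\pi j/N)}\quad(j\not\equiv0\bmod N).$$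
The frequencies $w-\frac{n-1}2$ are symmetric about $0$, so the cosine may be replaced by the complex exponential; the closed form is the geometric sum. Clearly $k$ is real and even, $k(0)=1$, $|k|\le1$. Raising $j$ by $N$ multiplies each exponential by $e^{2\pi i(w-(n-1)/2)}=(-1)^{n-1}$, so
$$k(j+N)=(-1)^{n-1}k(j).\tag{2}$$
Fix integer representatives of the elements of $T$. Pulling the central frequency out of (1) gives the entries $\frac1me^{i\omega(t-s)}k(t-s)$ with $\omega=\frac{2\pi}N\big(b+\frac{n-1}2\big)$. Conjugation by the diagonal unitary matrix with entries $e^{i\omega t}$ removes the phases. What is left is real, symmetric and positive semidefinite, so its norm is its top eigenvalue and this is attained by a real vector: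
$$\|P_WP_T\|^2=\frac1m\max\Big\{\sum_{t,s\in T}f_tf_sk(t-s):\ f\text{ real},\ \sum_{t\in T} f_t^2=1\Big\}.\tag{3}$$
For an interval we may take consecutive representatives, so $m\lambda^*$ is the top eigenvalue of $(k(i-j))_{1\le i,j\le a}$.

For example, $n=2$ gives $k(j)=\cos(\pi j/N)$, which changes sign under $j\mapsto j+N$; and $n=3$ gives $k(j)=\frac13\big(1+2\cos\frac{2\pi j}N\big)$, which has period $N$.

**Step 2: choose the right cyclic group.** The purpose is to make $k$ a function on a group. Let $M=N$ if $n$ is odd and $M=2N$ if $n$ is even. By (2), $k$ is a well-defined even function on $\mathbb Z_M$. Moreover $M\ge3m$: for odd $n\ge3$, $M=nm\ge3m$, and for even $n$, $M=2nm\ge4m$.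

Let $|\cdot|$ be the circular distance on $\mathbb Z_M$, with values in $[0,M/2]$; in $\mathbb Z_8$, $|7|=1$ and $|3-7|=4$. For $g:\mathbb Z_M\to[0,\infty)$ put
$$Q(g)=\sum_{t,s\in\mathbb Z_M}g_tg_sk(t-s).$$

**Step 3: for even $n$, signs can be absorbed.** The purpose is to see why doubling the group helps. Take $N=4$, $n=2$, $T=\{0,3\}$. Then $k(3)=\cos\frac{3\pi}4=-\frac1{\sqrt2}$, and the optimal vector in (3) is $f=(1,-1)/\sqrt2$. Move the point carrying the negative value from $3$ to $3+4=7$ in $\mathbb Z_8$ and make its value positive. Since $k(7)=-k(3)$, the quadratic form has not changed; but the lifted points $0$ and $7\equiv-1$ are neighbors in $\mathbb Z_8$. The sign change only recorded that the interval $\{3,0\}$ wraps around. For even $n$ this works for every $f$ (Section 9). For odd $n$ it does not, and signs will need an argument of their own.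

## 4. Main lobe and side lobes of $k$

Write
$$\kappa(u)=\kappa_n(u)=\frac{\sin\pi u}{n\sin(\pi u/n)}\quad(0<u<n),\qquad\kappa(0)=1.$$
Then $k(j)=\kappa(|j|/m)$ on $\mathbb Z_M$ if $|j|<N$. The only other case is $n$ even, $|j|=N$, and there $k(j)=-1$ by (2). Four facts about $\kappa$ are needed. In short: $k$ is decreasing and positive up to distance $m$, nonpositive from $m$ to $2m$, and small whenever it is positive again.

**Fact 1.** On $[0,1]$, $\kappa$ decreases strictly from $1$ to $0$, and $\kappa(u)\ge\frac{\sin\pi u}{\pi u}$ there (read as $1$ at $u=0$).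

*Proof.* The function $x\cot x$ is strictly decreasing on $(0,\pi)$, since its derivative is $\frac{\sin2x-2x}{2\sin^2x}<0$. Hence on $(0,1)$
$$(\log\kappa)'(u)=\frac1u\Big[\pi u\cot\pi u-\frac{\pi u}n\cot\frac{\pi u}n\Big]<0,$$
because $0<\pi u/n<\pi u<\pi$. The end values are clear. The lower bound is $n\sin(\pi u/n)\le\pi u$. $\square$

**Fact 2.** Let $n\ge4$. Then $|\kappa_n(u)|\le|\kappa_4(u)|$ for $0\le u\le2$, where $\kappa_4(u)=\cos\frac{\pi u}4\cos\frac{\pi u}2$. Hence $\kappa(\frac12)<0.654$, $\kappa(\frac23)<0.434$, and $|\kappa(u)|<0.28$ for $u\in[1,2]$.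

*Proof.* Write $n\sin(\pi u/n)=\pi u\cdot\frac{\sin x}x$ with $x=\pi u/n$. Since $\frac{\sin x}x$ decreases on $(0,\pi)$, for fixed $u$ the quantity $n\sin(\pi u/n)$ is nondecreasing in $n>u$. This gives the comparison with $\kappa_4$. The formula for $\kappa_4$ follows from $\sin\pi u=4\sin\frac{\pi u}4\cos\frac{\pi u}4\cos\frac{\pi u}2$. Now $\kappa(\frac12)\le\cos\frac\pi8\cos\frac\pi4<0.654$ and $\kappa(\frac23)\le\cos\frac\pi6\cos\frac\pi3<0.434$. For $u\in[1,2]$ put $c=\cos\frac{\pi u}4\in[0,\frac1{\sqrt2}]$; then $|\kappa(u)|\le c(1-2c^2)$. The maximum of $c-2c^3$ is at $c^2=\frac16$ and equals $\frac2{3\sqrt6}<0.28$. $\square$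

**Fact 3.** Let $|j|\ge m$. If $n\le3$ or $|j|\le2m$, then $k(j)\le0$; and $k(j)<0$ if $m<|j|<2m$. If $n\ge4$, then $k(j)\le0.28$.

*Proof.* Let $u=|j|/m\ge1$. For $u<n$ the sign of $k(j)$ is that of $\sin\pi u$, and $k(j)=-1$ if $u=n$ ($n$ even). If $n=2$ then $u\le N/m=2$; if $n=3$ then $u\le\frac N{2m}=\frac32$. So in all cases of the first sentence $u\in[1,2]$, where $\sin\pi u\le0$, with strict inequality inside (and $u<n$ inside); and $n=2,u=2$ gives $-1$. This proves the first sentence.

Now let $n\ge4$ and suppose $k(j)>0$. Then $u>2$ by the first part.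

* If $n$ is odd, then $n\ge5$ and $2<u\le n/2$, so $\sin(\pi u/n)\ge\sin(2\pi/n)$ and $\kappa(u)\le\frac1{n\sin(2\pi/n)}\le\frac1{5\sin(2\pi/5)}<0.22$, by the monotonicity in $n$ used in Fact 2.
* If $n$ is even, then $u\ne n$, and $\sin\pi u\le0$ on $[n-1,n]$, so $u<n-1$. If $u\le n-2$, then $n\ge6$ because $u>2$; here $\frac{\pi u}n\in[\frac{2\pi}n,\pi-\frac{2\pi}n]$, so again $\sin(\pi u/n)\ge\sin(2\pi/n)$ and $\kappa(u)<0.22$. If $n-2<u<n-1$, then $|\kappa(u)|=|\kappa(n-u)|$, since replacing $u$ by $n-u$ changes neither $|\sin\pi u|$ nor $\sin(\pi u/n)$. As $n-u\in(1,2)$, this is $<0.28$ by Fact 2. $\square$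

**Fact 4.** If $n$ is odd, then $k(j)\ge-\frac13$ for all $j$.

*Proof.* For $n=3$, $k(j)=\frac13(1+2\cos\frac{2\pi j}N)\ge-\frac13$. For $n\ge5$ let $u=|j|/m\le n/2$. For $u\le1$, $k\ge0$. For $u\in[1,2]$, $k\ge-0.28$ by Fact 2. For $u\in[2,n/2]$, $|k|\le\frac1{n\sin(2\pi/n)}<0.22$ as in Fact 3. $\square$

**Definition (central lobe).** Let $k_0(j)=k(j)$ if $|j|<m$ and $k_0(j)=0$ otherwise.

By Fact 1, $k_0$ is a nonnegative nonincreasing function of $|j|$. On a set of at most $m$ consecutive points of $\mathbb Z_M$, differences are at most $m-1<m<M/2$, so circular distances equal ordinary differences, and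
$$k=k_0>0\quad\text{on all differences of a set of at most }m\text{ consecutive points.}\tag{4}$$
This is where the hypothesis $na\le N$, that is $a\le m$, enters: an interval of $a$ points sees only the central lobe.

## 5. Rearrangement for monotone kernels, and where it stops

If the kernel decreased with the distance, then pushing all values of $g$ together would increase the quadratic form. On a cyclic group this is a precise statement.

**Definition (rearrangement).** List $\mathbb Z_M$ as $0,1,-1,2,-2,\dots$, ending with $M/2$ if $M$ is even and with $-\frac{M-1}2$ if $M$ is odd. For $g\ge0$ let $g^\circ$ be the rearrangement of $g$ that is nonincreasing along this list.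

For example, if $g$ on $\mathbb Z_8$ has the values $5,2,1$ at $3,6,7$ and is $0$ elsewhere, then $g^\circ$ has the values $5,2,1$ at $0,1,-1$. In general, the first $b$ elements of the list form an interval, so a function with support of size $b$ is rearranged onto $b$ consecutive points.

**Lemma 1.** If $h$ is a nonincreasing function of $|j|$ and $E(g)=\sum g_tg_sh(t-s)$, then $E(g)\le E(g^\circ)$ for all $g\ge0$.

*Proof.* **Two reflections.** These are the moves with which we sort. Let $\sigma_0(t)=-t$ with $H_0=\{1\le t<M/2\}$, and $\sigma_1(t)=1-t$ with $H_1=\{0,-1,\dots,-(\lfloor M/2\rfloor-1)\}$. The two-element orbits of $\sigma_0$ are $\{j,-j\}$ with $j\in H_0$; those of $\sigma_1$ are $\{-j,j+1\}$ with $-j\in H_1$, $0\le j\le\lfloor M/2\rfloor-1$. So for $\sigma=\sigma_i$, $H=H_i$, each two-element orbit has exactly one point $p\in H$, and $p$ precedes $\sigma p$ in the list.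

View $\mathbb Z_M$ as the vertices of a regular $M$-gon, $t$ at angle $2\pi t/M$. Then $\sigma$ is the reflection in a line through the center (at angle $0$, respectively $\pi/M$). The set $H$ lies in one open half plane of that line: for $\sigma_1$, the point $-j$ has angle $-(2j+1)\pi/M\in(-\pi,0)$ relative to the line. If $p,p'$ lie in the same open half plane, then $p$ is at least as close to $p'$ as to its mirror image: with the line as first axis, $(y-y')^2\le(y+y')^2$ for $y,y'$ of the same sign. Circular distance is an increasing function of chord length, so for $p,p'\in H$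
$$|p-p'|=|\sigma p-\sigma p'|\le|p-\sigma p'|=|\sigma p-p'|.$$

**One reflection does not decrease $E$.** Let $g^\sigma(p)=\max(g_p,g_{\sigma p})$ and $g^\sigma(\sigma p)=\min(g_p,g_{\sigma p})$ for $p\in H$, and $g^\sigma=g$ at fixed points. We compare $E(g^\sigma)$ with $E(g)$ orbit by orbit.

* For two distinct two-element orbits with $p,p'\in H$, the contribution to $E$ is twice
$$(g_pg_{p'}+g_{\sigma p}g_{\sigma p'})\,h(p-p')+(g_pg_{\sigma p'}+g_{\sigma p}g_{p'})\,h(p-\sigma p').$$
The two brackets add up to $(g_p+g_{\sigma p})(g_{p'}+g_{\sigma p'})$, which does not change. The first bracket does not decrease, since max meets max and min meets min, and it carries the larger weight $h(p-p')\ge h(p-\sigma p')$.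
* Contributions within one orbit are symmetric in $g_p,g_{\sigma p}$, hence unchanged. A fixed point is equidistant from $p$ and $\sigma p$, so contributions between a fixed point and an orbit are unchanged, and so are those among fixed points.

So $E(g^\sigma)\ge E(g)$.

**Finish.** We show that $g^\circ$ is a maximizer. Among the finitely many rearrangements $g'$ of $g$ that maximize $E$, choose one maximizing $\sum\varphi(t)g'(t)$, where $\varphi$ is strictly decreasing along the list. If $g'^\sigma\neq g'$, then $g'^\sigma$ also maximizes $E$, and it has moved a strictly larger value to the earlier point of some orbit, so $\sum\varphi g'^\sigma>\sum\varphi g'$, a contradiction. So $g'^{\sigma_0}=g'^{\sigma_1}=g'$. Any two consecutive list elements form a $\sigma_1$-orbit $\{-j,j+1\}$ or a $\sigma_0$-orbit $\{j,-j\}$ whose earlier element lies in $H_1$, respectively $H_0$. So $g'$ is nonincreasing along the list, that is, $g'=g^\circ$. $\square$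

**What rearrangement alone gives.** Suppose that $g\ge0$ has support $S$ with $|S|\le m$ and that $k\le k_0$ on all differences of $S$. Then
$$Q(g)\le\sum g_tg_sk_0(t-s)\le\sum g^\circ_tg^\circ_sk_0(t-s)=Q(g^\circ),\tag{5}$$
by Lemma 1 and then (4), as $g^\circ$ lives on $|S|\le m$ consecutive points. By Fact 3 the assumption holds if $n\le3$, or if all distances in $S$ are below $2m$.

**Where it stops.** For $n\ge4$ the kernel can be positive again beyond distance $2m$, and there $k>k_0$. One would try to replace $k_0$ by a larger monotone kernel. Take $N=50$, $n=5$, $a=m=10$. Then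
$$k(25)=\frac{\sin(5\pi/2)}{5\sin(\pi/2)}=0.2,\qquad k(9)=\frac{\sin(0.9\pi)}{5\sin(0.18\pi)}\approx0.115.$$
Any nonincreasing $h\ge k$ has $h(9)\ge h(25)\ge0.2>k(9)$. So the matrix $(h(i-j))_{1\le i,j\le10}$ is entrywise at least the positive matrix $(k(i-j))$, with some entry larger. Testing it on the positive top eigenvector of $(k(i-j))$, we see that its top eigenvalue exceeds $m\lambda^*$. The bound obtained from $h$ is therefore strictly too large, whichever $h$ is chosen. The second obstacle is the sign of $f$ for odd $n$: in the same example $k(15)=\frac{\sin(3\pi/2)}{5\sin(0.3\pi)}\approx-0.247$, so for $T=\{0,15\}$ the optimal $f$ has two signs.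

**The way around.** A set with two points at distance at least $2m$ is spread out, and it must be possible to cut it into two pieces that interact weakly. Rearrange each piece separately (induction), and then put the two pieces side by side in an interval. Everything depends on two constants. We will show that the cut can be made with interaction at most $0.58$ times the product of the masses, and that two rearranged pieces placed side by side always interact at least $0.587$ times that product. The same comparison will deal with signs for odd $n$, since there $-k\le\frac13<0.587$.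

## 6. Two blocks side by side interact at least $0.587$

For $g\ge0$ write $F(g)=\sum_tg_t$, and let
$$\theta'=\frac2\pi\Big(\frac43-\frac{\pi^2}{24}\Big)>0.587 .$$
The simplest case shows what to expect: two point masses, with $m\ge2$, placed at distance $1$, interact with strength $k(1)=\kappa(\frac1m)\ge\kappa(\frac12)\ge\frac2\pi$. In general the two blocks have centers at distance at most $m/2$, so the typical interaction is about $\kappa(\frac12)$, and the spread of the points costs little.

**Lemma 2.** Let $g_1,g_2\ge0$ be nonzero on $\mathbb Z_M$, with disjoint supports of sizes $a_1,a_2$, $a_1+a_2\le m$, and let $g=g_1+g_2$. Then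
$$Q(g_1^\circ)+Q(g_2^\circ)+2\theta'F(g_1)F(g_2)\le Q(g^\circ).$$

*Proof.* Put $a'=a_1+a_2$, $I_1=\{1,\dots,a_1\}$, $I_2=\{a_1+1,\dots,a'\}$, and let $c_1=\frac{a_1+1}2$ and $c_2=a_1+\frac{a_2+1}2$ be their centers, so $c_2-c_1=\frac{a'}2$.

**Step 1: placement.** The purpose is to put copies of $g_1^\circ,g_2^\circ$ on $I_1,I_2$ so that each leans toward the other. The nonempty level sets $\{g_i^\circ\ge\lambda\}$, $\lambda>0$, are initial segments of the list. They are intervals with center $0$ if their size is odd and $\frac12$ if it is even. Define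
$$h_1(t)=\begin{cases}g_1^\circ(t-c_1)&a_1\text{ odd},\\ g_1^\circ(c_1+\frac12-t)&a_1\text{ even},\end{cases}\qquad h_2(t)=\begin{cases}g_2^\circ(c_2-t)&a_2\text{ odd},\\ g_2^\circ(t-c_2+\frac12)&a_2\text{ even}.\end{cases}$$
The shifts are integers: $c_1$ is an integer exactly when $a_1$ is odd, and the same holds for $c_2$ up to an integer. Each $h_i$ is a translate of $g_i^\circ$ or of its reflection. Follow the centers.

* $h_1$, $a_1$ odd: level sets of odd size have center $c_1$, those of even size $c_1+\frac12$.
* $h_1$, $a_1$ even: a center $z$ goes to $c_1+\frac12-z$, so even size gives $c_1$ and odd size gives $c_1+\frac12$.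
* $h_2$, $a_2$ odd: a center $z$ goes to $c_2-z$, so odd size gives $c_2$ and even size gives $c_2-\frac12$.
* $h_2$, $a_2$ even: a center $z$ goes to $z+c_2-\frac12$, so even size gives $c_2$ and odd size gives $c_2-\frac12$.

In each case the whole support, of size $a_i$, has center $c_i$, so it is $I_i$. Every level set of $h_1$ has center $c_1+\delta_1$ and every level set of $h_2$ has center $c_2-\delta_2$, with $\delta_i\in\{0,\frac12\}$ depending on the level set. Put $h=h_1+h_2$.

For example, if $g_1$ has two points with values $5>2$, then $a_1=2$, $c_1=\frac32$, $h_1(t)=g_1^\circ(2-t)$, so $h_1(2)=5$ and $h_1(1)=2$: the larger value is next to $I_2=\{3,\dots\}$.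

**Step 2: interaction of two level sets.** The purpose is to bound the mean of $k$ over $B_1\times B_2$, where $B_1,B_2$ are nonempty level sets of $h_1,h_2$, of sizes $b_1,b_2$. For $x\in B_1$, $y\in B_2$ write $x=c_1+\delta_1+\xi_1$ and $y=c_2-\delta_2+\xi_2$, where $\xi_i$ ranges over $\{-\frac{b_i-1}2,-\frac{b_i-1}2+1,\dots,\frac{b_i-1}2\}$. With $\xi=\xi_2-\xi_1$,
$$0<y-x=\tfrac{a'}2-\delta_1-\delta_2+\xi\le\tfrac m2+\xi,\qquad|\xi|\le\tfrac{b_1+b_2}2-1<\tfrac m2.$$
So $\frac{y-x}m$ and $\frac12+\frac\xi m$ both lie in $(0,1)$, and since $\kappa$ decreases on $[0,1]$, $k(y-x)\ge\kappa(\frac12+\frac\xi m)$. Put $z=\xi/m$, so $|z|<\frac12$. Under the uniform measure on $B_1\times B_2$ the distribution of $z$ is symmetric, so the mean of $\kappa(\frac12+z)$ is the mean of $\frac12[\kappa(\frac12+z)+\kappa(\frac12-z)]$. By Fact 1 and $\sin\pi(\frac12\pm z)=\cos\pi z$,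
$$\tfrac12\big[\kappa(\tfrac12+z)+\kappa(\tfrac12-z)\big]\ge\frac{\cos\pi z}{2\pi}\Big[\frac1{\frac12+z}+\frac1{\frac12-z}\Big]=\frac2\pi\cdot\frac{\cos\pi z}{1-4z^2}.$$
Now recall $\cos\pi z=\prod_{l\ge1}\big(1-\frac{4z^2}{(2l-1)^2}\big)$. The factor with $l=1$ is $1-4z^2$ and cancels. By $\prod(1-\alpha_l)\ge1-\sum\alpha_l$ for $\alpha_l\in[0,1]$ (induction, then a limit) and $\sum_{l\ge2}(2l-1)^{-2}=\frac{\pi^2}8-1$,
$$\tfrac12\big[\kappa(\tfrac12+z)+\kappa(\tfrac12-z)\big]\ge\frac2\pi\Big(1-\big(\tfrac{\pi^2}8-1\big)4z^2\Big).\tag{6}$$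
It remains to average $z^2$. The variables $\xi_1,\xi_2$ are independent with mean $0$ and variances $\frac{b_i^2-1}{12}$, so the mean of $\xi^2$ is $\frac{b_1^2-1}{12}+\frac{b_2^2-1}{12}\le\frac{(b_1+b_2)^2}{12}\le\frac{m^2}{12}$. Hence the mean of $4z^2$ is at most $\frac13$, and the mean of (6) is at least $\frac2\pi\big(1-\frac13(\frac{\pi^2}8-1)\big)=\theta'$. Therefore $\sum_{B_1\times B_2}k(y-x)\ge\theta'b_1b_2$.

**Step 3: from level sets to functions.** Write $h_i=\int_0^\infty1_{\{h_i\ge\lambda\}}d\lambda$ (layer-cake formula) and integrate the bound of Step 2 over both levels: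
$$\sum_{x,y}h_1(x)h_2(y)k(y-x)\ge\theta'F(h_1)F(h_2)=\theta'F(g_1)F(g_2).$$

**Step 4: rearrange the union.** The purpose is to compare $h$ with $g^\circ$. Since $Q$ is invariant under translations and reflections, $Q(h_i)=Q(g_i^\circ)$. With Step 3, the left side of the lemma is at most $Q(h)$. As $h$ lives on $a'\le m$ consecutive points, (4) lets us replace $k$ by $k_0$ in $Q(h)$, and Lemma 1 gives
$$Q(h)=\sum h_th_sk_0(t-s)\le\sum h^\circ_th^\circ_sk_0(t-s)=Q(h^\circ),$$
the last step again by (4). Finally $h$ is a rearrangement of $g$, because each $h_i$ is a rearrangement of $g_i$ and supports are disjoint on both sides. So $h^\circ=g^\circ$. $\square$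

## 7. A set with a far pair splits with interaction at most $0.58$

**Lemma 3.** Let $n\ge4$ and let $g\ge0$ have support $S$ containing $x,y$ with $|x-y|\ge2m$. Then $S$ splits into nonempty disjoint $S_1,S_2$ with
$$\sum_{t\in S_1,\,t'\in S_2}g_tg_{t'}k(t-t')\le0.58\Big(\sum_{S_1}g\Big)\Big(\sum_{S_2}g\Big).$$

The plan: try to cut off $x$ alone, then $y$ alone. If both cuts fail, nearly all the mass must be clustered around $x$ and $y$, and then the cut between the two clusters succeeds.

*Proof.* Both sides are homogeneous of degree two, so normalize $\sum g=1$. Put $\theta=0.58$, $s=0.28$, $k_+=\max(k,0)$, and suppose no such partition exists.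

**Step 1: the failed one-point cuts.** The purpose is to show that $x$ and $y$ each see much mass nearby. Failure for $S_1=\{x\}$, divided by $g_x$, reads $\sum_{t\ne x}g_tk(x-t)>\theta(1-g_x)$. Adding the term $t=x$,
$$X:=\sum_tg_tk_+(x-t)>\theta(1-g_x)+g_x\ge\theta,$$
and likewise $Y:=\sum_tg_tk_+(y-t)>\theta$.

**Step 2: two clusters.** The purpose is to turn Step 1 into numbers. Let $A=\{t\in S:|x-t|<m\}$ and $B=\{t\in S:|y-t|<m\}$; they are disjoint by the triangle inequality, since $|x-y|\ge2m$. Let $C$ be the rest of $S$, and let $\alpha,\beta,\gamma$ be the $g$-masses of $A,B,C$, so $\alpha+\beta+\gamma=1$. Define the losses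
$$\ell_t=1-k(x-t)\in[0,1]\ (t\in A),\qquad\ell_t=1-k(y-t)\in[0,1]\ (t\in B),$$
and $L_A=\sum_Ag_t\ell_t$, $L_B=\sum_Bg_t\ell_t$. If $t\in B\cup C$, then $|x-t|\ge m$, so $k_+(x-t)\le s$ by Fact 3; similarly with the roles exchanged. Thus
$$\theta<X\le\alpha-L_A+s(\beta+\gamma),\qquad\theta<Y\le\beta-L_B+s(\alpha+\gamma).\tag{7}$$
Dropping the losses, $\theta<\alpha+s(1-\alpha)$, so $\alpha>\frac{\theta-s}{1-s}=\frac{0.30}{0.72}=\frac5{12}$, and likewise $\beta>\frac5{12}$. Adding the two inequalities in (7), and using $\alpha+\beta=1-\gamma$, gives $2\theta<(1+s)(1-\gamma)+2s\gamma-L_A-L_B$, that is,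
$$L_A+L_B+(1-s)\gamma<1+s-2\theta=0.12.\tag{8}$$
So the losses and the stray mass are small.

**Step 3: points of $A$ and $B$ interact weakly, up to losses.** We claim
$$k(t-t')\le s+\ell_t+\ell_{t'}\qquad(t\in A,\ t'\in B).\tag{9}$$
If $|t-t'|\ge m$, this is Fact 3. Otherwise put $u=|x-t|/m$, $v=|y-t'|/m$, $w=|t-t'|/m$. All are in $[0,1)$, and $u+v+w\ge|x-y|/m\ge2$. Sort them as $p\le q\le r$. Then $r\ge\frac23$, and $2q\ge p+q\ge2-r>1$ gives $q>\frac12$. By Facts 1 and 2,
$$\kappa(u)+\kappa(v)+\kappa(w)\le1+\kappa(\tfrac12)+\kappa(\tfrac23)\le1+0.654+0.434<2.28=2+s.$$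
Since $k(t-t')=\kappa(w)$, $\ell_t=1-\kappa(u)$ and $\ell_{t'}=1-\kappa(v)$, this is (9). In words: of the three hops from $x$ to $t$ to $t'$ to $y$, at most one can be short.

**Step 4: cut between the clusters.** Take $S_1=A\ni x$ and $S_2=B\cup C\ni y$. Use (9) on $A\times B$ and $k\le1$ on $A\times C$:
$$\frac{\sum_{S_1\times S_2}g_tg_{t'}k(t-t')}{\alpha(\beta+\gamma)}\le\frac{s\alpha\beta+\beta L_A+\alpha L_B+\alpha\gamma}{\alpha(\beta+\gamma)}=s+\frac{(1-s)\gamma+L_B}{\beta+\gamma}+\frac{\beta L_A}{\alpha(\beta+\gamma)},$$
where $s\beta+\gamma=s(\beta+\gamma)+(1-s)\gamma$ was used. Since $\frac1{\beta+\gamma}\le\frac1\beta<\frac{12}5$ and $\frac\beta{\alpha(\beta+\gamma)}\le\frac1\alpha<\frac{12}5$, (8) shows that this is at most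
$$0.28+\tfrac{12}5\cdot0.12=0.568<0.58,$$
which contradicts the assumption that no partition works. $\square$

## 8. Rearrangement for $k$ itself, by induction on the support

**Lemma 4.** If $g\ge0$ on $\mathbb Z_M$ has support $S$ with $1\le|S|\le m$, then $Q(g)\le Q(g^\circ)$. The inequality is strict if $n\ge4$ and $S$ contains two points at distance $\ge2m$.

*Proof.* Induction on $|S|$; for $|S|=1$ both sides are equal, and there is no pair of points.

**Case I: $n\le3$, or all distances in $S$ are $<2m$.** Here rearrangement suffices. By Fact 3, $k\le k_0$ on all differences of points of $S$, and (5) gives $Q(g)\le Q(g^\circ)$.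

**Case II: $n\ge4$ and $S$ has two points at distance $\ge2m$.** Here we cut and glue. Take $S_1,S_2$ from Lemma 3 and $g_i=g1_{S_i}$. Both supports are smaller than $S$, so the induction hypothesis applies to $g_1,g_2$; and $|S_1|+|S_2|=|S|\le m$, so Lemma 2 applies. Hence
$$\begin{aligned}Q(g)&\le Q(g_1)+Q(g_2)+2(0.58)F(g_1)F(g_2)\\&\le Q(g_1^\circ)+Q(g_2^\circ)+2(0.58)F(g_1)F(g_2)\\&<Q(g_1^\circ)+Q(g_2^\circ)+2\theta'F(g_1)F(g_2)\le Q(g^\circ).\end{aligned}$$
The strict step uses $F(g_i)>0$ and $0.58<0.587<\theta'$. $\square$

## 9. Signs, and the proof of part (a)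

Let $|T|=a\le m$ and let $f$ be a real unit maximizer in (3). If $g\ge0$ on $\mathbb Z_M$ has $\sum g^2=1$ and support of size at most $a$, then $g^\circ$ is a unit vector living on $a$ consecutive points, so
$$Q(g^\circ)\le m\lambda^*.\tag{10}$$
It remains to pass from $f$ to a nonnegative $g$.

**Step 1: $n$ even ($M=2N$), lift the signs.** Take representatives $T\subset\{0,\dots,N-1\}$, and put $\tau(t)=t$ if $f_t\ge0$ and $\tau(t)=t+N$ if $f_t<0$. Define $g(\tau(t))=|f_t|$ on $\mathbb Z_{2N}$ and $g=0$ elsewhere. Since $k(j\pm N)=-k(j)$, the number $k(\tau(t)-\tau(s))$ equals $k(t-s)$ if $\tau$ shifts both or neither of $t,s$, and $-k(t-s)$ if it shifts exactly one; so $f_tf_sk(t-s)=|f_t||f_s|k(\tau(t)-\tau(s))$. By Lemma 4 and (10),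
$$\sum f_tf_sk(t-s)=Q(g)\le Q(g^\circ)\le m\lambda^*.$$

**Step 2: $n$ odd ($M=N$), compare with gluing.** If $f$ has one sign, apply Lemma 4 to $g=|f|$, using $\sum f_tf_sk(t-s)=Q(|f|)$, and then (10). Otherwise write $f=f_+-f_-$ with both parts nonnegative and nonzero. By Fact 4, $-k\le\frac13$, so Lemma 4 and Lemma 2 give
$$\begin{aligned}\sum f_tf_sk(t-s)&=Q(f_+)+Q(f_-)-2\sum f_+(t)f_-(s)k(t-s)\\&\le Q(f_+^\circ)+Q(f_-^\circ)+\tfrac23F(f_+)F(f_-)\\&<Q(f_+^\circ)+Q(f_-^\circ)+2\theta'F(f_+)F(f_-)\le Q(|f|^\circ)\le m\lambda^*,\end{aligned}$$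
since $\frac13<\theta'$.

In all cases (3) gives $\|P_WP_T\|^2\le\lambda^*$. This is part (a), and its case $na=N$ is the conjecture. $\blacksquare$

## 10. Equality forces an interval: the proof of part (b)

If $a=1$, every $T$ is an interval. Let $a\ge2$ and $\|P_WP_T\|^2=\lambda^*$.

**Step 1: a positive extremal function with full support.** The purpose is to make every point of $T$ count. By Section 9 the two-sign case for odd $n$ is strict, so it does not occur, and there is a unit $g\ge0$ on $\mathbb Z_M$ with
$$Q(g)=Q(g^\circ)=m\lambda^*,$$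
whose support $S$ is contained in $T$ ($n$ odd) or in the lift $\tau(T)$ ($n$ even). By (4) the matrix $(k(i-j))_{1\le i,j\le a}$ has positive entries. The vector $g^\circ$, translated to $\{1,\dots,a\}$, attains the maximal Rayleigh quotient, so it is a top eigenvector, with eigenvalue $m\lambda^*>0$. A positive matrix sends a nonzero nonnegative vector to one with all entries positive, so $g^\circ>0$ on all $a$ points (this is the easy part of Perron–Frobenius). Hence $|S|=a$, and $S=T$ or $S=\tau(T)$.

**Step 2: all distances in $S$ are at most $m$.** If $n\ge4$, the strictness in Lemma 4 shows that all distances in $S$ are $<2m$. So Case I of Lemma 4 applies for every $n$, and equality holds throughout (5). Thus $\sum g_tg_s\big(k_0(t-s)-k(t-s)\big)=0$ with nonnegative terms and $g>0$ on $S$. So $k(t-s)=k_0(t-s)=0$ for all pairs in $S$ at distance $\ge m$. By Fact 3, $k<0$ at distances strictly between $m$ and $2m$, so these are excluded. Distances $\ge2m$ are already excluded for $n\ge4$. For $n=3$ all distances are at most $\frac{3m}2$. For $n=2$ they are at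 most $2m$, and $k=-1$ at distance $2m$. So all distances in $S$ are $\le m$.

**Step 3: $S$ lies on a line.** The purpose is to write $S=x_0+\{s_1<\dots<s_a\}$ with integers $s_i$ such that circular distances in $S$ equal $|s_i-s_j|$. Fix $x_0\in S$; then $S\subset\{x_0+j:|j|\le m\}$.

* If $n\ne3$, then $M\ge4m$, and linear differences are at most $2m\le M/2$, as required.
* If $n=3$, then $M=3m$. Suppose some linear difference exceeds $M/2=\frac{3m}2$. It comes from points $x_0+p$, $x_0-q$ with $0\le p,q\le m$, $p+q>\frac{3m}2$, and their circular distance is $3m-p-q$, which is $\le m$ by Step 2. So $p=q=m$, and $x_0,x_0\pm m\in S$. These three points cut the cycle into three arcs of length $m$. A further point of $S$ would lie inside one of these arcs and be at distance $>m$ from the third point: for instance, $x_0+r$ with $0<r<m$ has distance $\min(m+r,2m-r)>m$ from $x_0-m$. This is impossible, so $S=\{x_0,x_0\pm m\}$, and $Q(g)=\sum g_t^2$ because $k(\pm m)=0$. But then $a=3\le m$ and $k(1)>0$. Since $g^\circ$ is positive on three consecutive points, whose mutual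 interactions are all positive by (4), $Q(g^\circ)>\sum g_t^2=Q(g)$, a contradiction.

**Step 4: no gaps.** The purpose is to close the argument by strict monotonicity. Since the $s_i$ are increasing integers, $|s_i-s_j|\ge|i-j|$. With $g_i=g(x_0+s_i)>0$,
$$m\lambda^*=Q(g)=\sum g_ig_jk_0(s_i-s_j)\le\sum g_ig_jk_0(i-j)=\sum g_ig_jk(i-j)\le m\lambda^*.$$
The second equality is Step 2, the third is (4), and the last inequality holds because $m\lambda^*$ is the top eigenvalue. All coefficients $g_ig_j$ are positive, so $k_0(s_i-s_j)=k(i-j)>0$ for all $i,j$. As a function of the distance, $k_0$ is strictly decreasing on $[0,m)$ and vanishes beyond, so $|s_i-s_j|=|i-j|$. Hence $S$ is an interval of $\mathbb Z_M$. Its image under reduction mod $N$ is $T$, which is therefore an interval of $\mathbb Z_N$. $\blacksquare$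

## 11. The continuous inequality by discretization

We prove the Corollary by approximating $T$ by cells of length $1/\mu$ and using part (a) with $N=n\mu$, $n\to\infty$. We use that the operator norm is at most the Hilbert–Schmidt norm, which for an integral operator is the $L^2$ norm of the kernel.

**Step 1: normalization.** If $|W|=0$ or $|T|=0$ both sides vanish; this includes the cases where the other measure is infinite. Otherwise, modulation centers $W$ at $0$ and commutes with $P_T$. A dilation then brings $W$ to $[-\frac12,\frac12]$ and keeps the product $|W||T|$; it maps $[0,|T|]$ to an interval of the same form. So let $W=[-\frac12,\frac12]$ and $|T|=\tau\in(0,1]$. Then $\Lambda(T):=\|P_WP_T\|^2$ is the norm of the operator on $L^2(T)$ with kernel $\int_{-1/2}^{1/2}e^{2\pi i(x-y)\xi}d\xi=\operatorname{sinc}(x-y)$, where $\operatorname{sinc}x=\frac{\sin\pi x}{\pi x}$. We have $|\operatorname{sinc}|\le1$, and differentiating under the integral, $|\operatorname{sinc}'|\le\int_{-1/2}^{1/2}2\pi|\xi|\,d\xi\le\pi$.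

**Step 2: approximation by a finite union of intervals.** Given $\varepsilon\in(0,\tau)$, choose a finite union $T'$ of half-open intervals with rational endpoints, with $|T'|\le\tau$ and $|T\triangle T'|<\varepsilon$. To get one, approximate $T$ by such a union within $\varepsilon/3$. If its measure exceeds $\tau$, then it does so by less than $\varepsilon/3$, and we remove rational half-open pieces of total measure less than $\varepsilon/3$ to bring it to at most $\tau$. Note that $|T'|>\tau-\varepsilon>0$. From
$$1_T(x)1_T(y)-1_{T'}(x)1_{T'}(y)=(1_T-1_{T'})(x)1_T(y)+1_{T'}(x)(1_T-1_{T'})(y)$$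
we get $|(T\times T)\triangle(T'\times T')|\le|T\triangle T'|(|T|+|T'|)\le2\varepsilon$. As $|\operatorname{sinc}|\le1$, comparing Hilbert–Schmidt norms gives $|\Lambda(T)-\Lambda(T')|\le\sqrt{2\varepsilon}$.

**Step 3: discretization.** The purpose is to replace $T'$ by a finite matrix. Let $\mu$ be any multiple of the common denominator, so that $T'=\bigcup_{i\in J}[\frac i\mu,\frac{i+1}\mu)$ for a finite set $J$ of integers with $|J|=\mu|T'|\le\mu$. Let $A_J=\frac1\mu\big(\operatorname{sinc}\frac{i-j}\mu\big)_{i,j\in J}$. In the orthonormal functions $\sqrt\mu\,1_{[i/\mu,(i+1)/\mu)}$, $A_J$ is the matrix of the operator on $L^2(T')$ whose kernel is constant $=\operatorname{sinc}\frac{i-j}\mu$ on products of cells; this operator vanishes on the orthogonal complement, so it has norm $\|A_J\|$. On the product of cells $i$ and $j$, $|(x-y)-\frac{i-j}\mu|\le\frac1\mu$, so the two kernels differ by at most $\pi/\mu$. Since $|T'|\le1$, $\big|\Lambda(T')-\|A_J\|\big|\le\pi/\mu$. The same estimate holds for $[0,|T'|)$ and $J_0=\{0,\dots,|J|-1\}$.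

**Step 4: comparison.** The purpose is to bring in part (a). Apply it with $N=n\mu$, $N_w=n$, $N_t=|J|$. Then $m=\mu$ and $1\le|J|\le\mu$ as required. Take $n$ so large that all differences of elements of $J$ are less than $N$ in absolute value, so that the elements of $J$ are distinct mod $N$. By (3) and part (a), the norm of $\frac1\mu(k(i-j))_{i,j\in J}$, where
$$k(j)=\frac{\sin(\pi j/\mu)}{n\sin(\pi j/(n\mu))}\quad(j\ne0),\qquad k(0)=1,$$
is at most that of the same matrix on $J_0$. For fixed $j$, $n\sin(\pi j/(n\mu))\to\pi j/\mu$ as $n\to\infty$, so $k(j)\to\operatorname{sinc}\frac j\mu$. In the limit, $\|A_J\|\le\|A_{J_0}\|$.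

**Step 5: collecting the errors.** By Steps 2, 3 and 4,
$$\Lambda(T)\le\Lambda(T')+\sqrt{2\varepsilon}\le\|A_J\|+\tfrac\pi\mu+\sqrt{2\varepsilon}\le\|A_{J_0}\|+\tfrac\pi\mu+\sqrt{2\varepsilon}\le\Lambda([0,|T'|])+\tfrac{2\pi}\mu+\sqrt{2\varepsilon}.$$
Since $|T'|\le\tau$, $\Lambda([0,|T'|])\le\Lambda([0,\tau])$. Let $\mu\to\infty$ through multiples of the common denominator, then $\varepsilon\to0$: this gives $\Lambda(T)\le\Lambda([0,\tau])$. $\blacksquare$
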